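# Embedding supermanifolds with projective reduced space into super Grassmannians

A compact complex manifold is projective when it has enough line bundles with enough sections. For a complex supermanifold the natural target is not projective superspace but a super Grassmannian. The question of these notes is a conjecture posed in "Supergeometria, Supervarietà di Calabi-Yau 'Non-Projected' e loro Immersioni" (http://ricerca.mat.uniroma3.it/users/lopez/GGAACXIV/noja-b): if the reduced space of a smooth complex supermanifold is projective, can the supermanifold be embedded in some super Grassmannian? We shall prove that the answer is yes. We begin with the supermanifolds for which line bundles do all the work, and then see what is lost in general.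

## 1. Projected supermanifolds and their line bundles

Everything is holomorphic. We first fix the vocabulary.

**Supermanifolds.** A smooth complex supermanifold $\mathcal M$ of dimension $n|m$ is a locally ringed space $(|\mathcal M|,\mathcal O_{\mathcal M})$ over $\mathbb C$ whose structure sheaf is a sheaf of $\mathbb Z_2$-graded supercommutative $\mathbb C$-algebras (even elements commute, odd elements anticommute) and which is locally isomorphic to $(U,\mathcal O_U\otimes\Lambda^\bullet[\theta_1,\dots,\theta_m])$ with $U\subset\mathbb C^n$ open. Let $\mathcal J\subset\mathcal O_{\mathcal M}$ be the ideal generated by the odd elements. The reduced space is $X=\mathcal M_{red}=(|\mathcal M|,\mathcal O_{\mathcal M}/\mathcal J)$, a complex manifold of dimension $n$. The fermionic sheaf is $\mathcal F=\mathcal J/\mathcal J^2$, a locally free $\mathcal O_X$-module of rank $m$.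

For example, the affine superspace $\mathbb C^{n|m}$ has sheaf $\mathcal O_{\mathbb C^n}\otimes\Lambda[\theta_1,\dots,\theta_m]$, and a morphism $S\to\mathbb C^{n|m}$ is the same as $n$ even and $m$ odd functions on $S$. If $X$ is any manifold and $\mathcal F$ any vector bundle on it, then $(X,\Lambda^\bullet\mathcal F)$ is a supermanifold. Supermanifolds of this form are called *split*.

Modules are $\mathbb Z_2$-graded, and homomorphisms of superalgebras preserve parity. For $x\in X$ we write $\mathfrak m_x\subset\mathcal O_{\mathcal M,x}$ for the maximal ideal (it contains $\mathcal J_x$), $I_x\subset\mathcal O_X$ for the ideal sheaf of $x$ and also for its stalk at $x$, and $E(x)=E_x/\mathfrak m_xE_x$ for an $\mathcal O_{\mathcal M}$-module $E$. Three elementary facts will be used often.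

- Every even element of $\mathcal J$ is locally a sum of products of two odd elements. Indeed it is a sum $\sum a_io_i$ with $o_i$ odd, and taking even parts we may assume that the $a_i$ are odd. So $\mathcal J_0\subset\mathcal J^2$, and $\mathcal F$ is purely odd.
- The graded sheaf $\bigoplus_k\mathcal J^k/\mathcal J^{k+1}$ is $\Lambda^\bullet\mathcal F$, since this holds in local coordinates. Also $\mathcal J^{m+1}=0$.
- Nakayama's lemma holds: if $N$ is a finitely generated graded $\mathcal O_{\mathcal M,x}$-module and $N=\mathfrak m_xN$, then $N=0$. Otherwise take a minimal system of homogeneous generators $v_1,\dots,v_r$, $r\ge1$, and write $v_r=\sum a_iv_i$ with $a_i\in\mathfrak m_x$ homogeneous and $a_r$ even. Since $1-a_r$ is a unit, $v_r$ is superfluous, a contradiction.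

**Projected.** $\mathcal M$ is projected if some morphism of sheaves of $\mathbb C$-algebras $\pi:\mathcal O_X\to\mathcal O_{\mathcal M}$ splits the quotient $\mathcal O_{\mathcal M}\to\mathcal O_X$; otherwise it is non-projected. Split supermanifolds are projected, by the inclusion $\mathcal O_X=\Lambda^0\mathcal F\subset\Lambda^\bullet\mathcal F$.

**Super Grassmannians.** For a finite-dimensional super vector space $V$, the super Grassmannian of $a|b$-dimensional quotients of $V$ (equivalently, the Grassmannian $\mathbb G(a|b;V^*)$ of $a|b$-dimensional subspaces of $V^*$) is the universal parameter space: morphisms $S\to\mathbb G$ correspond to locally free quotients of $V\otimes\mathcal O_S$ of rank $a|b$. Its reduced space is a product of two ordinary Grassmannians, one for $V_0$ and one for $V_1$.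

Its charts are the *big cells*. Let $V=V'\oplus V''$ be a graded decomposition with $\dim V'=a|b$, with homogeneous bases $e_i$ of $V'$ and $s_\beta$ of $V''$. The open subset of quotients that restrict to an isomorphism on $V'$ represents the functor sending $S$ to the set of quotients $q:V\otimes\mathcal O_S\to\mathcal E$ with $q|_{V'\otimes\mathcal O_S}$ an isomorphism. Such a quotient is the same as the even $\mathcal O_S$-linear map $(q|_{V'})^{-1}\circ q|_{V''}:V''\otimes\mathcal O_S\to V'\otimes\mathcal O_S$, that is, an arbitrary family of functions $f_{i\beta}\in\mathcal O_S(S)$ of parity $|e_i|+|s_\beta|$, determined by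
$$q(s_\beta)=\sum_i f_{i\beta}\,q(e_i).\tag{1}$$
So this open set is an affine superspace with coordinates $X_{i\beta}$, and the morphism classifying $q$ pulls $X_{i\beta}$ back to $f_{i\beta}$.

For example, take $V=\mathbb C^{1|m}$ and quotients of dimension $1|0$. There is a single big cell, with $V'=V_0$ and $m$ odd coordinates, so the Grassmannian is $\mathbb C^{0|m}$. Every connected supermanifold of dimension $0|m$ is therefore a super Grassmannian.

**Embeddings.** An embedding $\mathcal M\to\mathcal N$ is a morphism of locally ringed spaces over $\mathbb C$ that is a closed embedding of topological spaces and for which $\mathcal O_{\mathcal N}\to\mathcal O_{\mathcal M}$ is surjective.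

**Projective** means that $X$ is isomorphic to a closed complex submanifold of some $\mathbb P^N$; we may take $N\ge1$, and $X$ need not be connected. Then $\mathcal O_X(1)$ is the restriction of $\mathcal O(1)$, and $T_X$ is the tangent sheaf of $X$. We use the theorems of Serre (with GAGA) for a coherent analytic sheaf $Q$ on projective $X$: the space $H^0(X,Q)$ is finite-dimensional, and for $k\gg0$ the sheaf $Q(k)$ is globally generated and $H^q(X,Q(k))=0$ for $q\ge1$.

Here is the easy case.

**Proposition 1.** If $X$ is projective and $\mathcal M$ is projected, then $\mathcal M$ embeds in the super Grassmannian of $1|0$-dimensional quotients of some finite-dimensional $V$.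

The plan is the classical one. The projection $\pi$ makes $\mathcal O_{\mathcal M}$ an $\mathcal O_X$-module, so $L_k=\mathcal O_{\mathcal M}\otimes_{\mathcal O_X}\mathcal O_X(k)$ is a line bundle on $\mathcal M$ (rank $1|0$) that extends $\mathcal O_X(k)$. For large $k$ it should have enough sections to separate points and tangent vectors. Two tools are needed: a lemma that produces sections, and a criterion that turns sections into an embedding. Both are stated so that they serve again in the general case.

## 2. Separating jets uniformly over $X$

The lemma says that one twist works for all finite subschemes of bounded length at once.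

**Lemma 2.** Let $X$ be projective, $Q$ a coherent $\mathcal O_X$-module and $\ell\ge1$. There is $k_0$ such that for all $k\ge k_0$ and all nonempty zero-dimensional analytic subspaces $Z\subset X$ with $\dim_{\mathbb C}H^0(\mathcal O_Z)\le\ell$, the map $H^0(X,Q(k))\to H^0(Z,Q(k)|_Z)$ is surjective.

**Step 1: the case of $\mathcal O(t)$ on $\mathbb P^N$.** We claim that $H^0(\mathbb P^N,\mathcal O(t))\to H^0(\mathcal O_Z(t))$ is onto for $t\ge\ell-1$. Choose a hyperplane that misses the finite set $|Z|$, take affine coordinates $x_1,\dots,x_N$ on its complement, and trivialize $\mathcal O(1)$ there by the equation of the hyperplane. Then $H^0(\mathbb P^N,\mathcal O(t))$ becomes the space of polynomials of degree at most $t$. The algebra $B=H^0(\mathcal O_Z)$ is a finite product of quotients of algebras $\mathcal O_{\mathbb P^N,z}/\mathfrak n_z^r$, with $z\in|Z|$ and $\mathfrak n_z$ the maximal ideal. Polynomials surject onto each such algebra by Taylor expansion, and onto the finite product by the Chinese remainder theorem. So $\mathbb C[x_1,\dots,x_N]\to B$ is onto.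

Let $B_i$ be the image of the polynomials of degree at most $i$. If $B_i=B_{i+1}$, then $B_{i+2}=B_{i+1}+\sum_jx_jB_{i+1}=B_i+\sum_jx_jB_i=B_{i+1}$, and so on, hence $B_i=B$. Thus the dimensions grow strictly until $B$ is reached. Since $\dim B_0=1$ and $\dim B\le\ell$, we get $B_{\ell-1}=B$.

**Step 2: general $Q$.** Choose $k_1$ and a surjection $\mathcal O_X^q\to Q(k_1)$. For $t\ge\ell-1$ consider
$$H^0(X,\mathcal O_X(t))^q\to H^0(\mathcal O_Z(t))^q\to H^0(Q(k_1+t)|_Z).$$
The first map is onto, because already the sections from $\mathbb P^N$ surject. The second is onto because $H^0$ is exact on sheaves with finite support. The composite factors through $H^0(X,Q(k_1+t))$. So $k_0=k_1+\ell-1$ works. $\square$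

## 3. When a vector bundle embeds a supermanifold

**Proposition 3.** Let $X$ be compact, let $E$ be a locally free $\mathcal O_{\mathcal M}$-module of rank $a|b$ with $a+b>0$, and let $V=H^0(X,E)$ be finite-dimensional. Suppose that

- (E1) $V\to E_x/\mathfrak m_x^2E_x$ is surjective for all $x\in X$;
- (E2) $V\to E(x)\oplus E(y)$ is surjective for all $x\ne y$ in $X$.

Then $V\otimes\mathcal O_{\mathcal M}\to E$ is surjective, and its classifying morphism $\Phi$ to the Grassmannian $\mathbb G$ of $a|b$-dimensional quotients of $V$ is an embedding.

**Step 1: the morphism exists.** By (E1), $V$ surjects onto $E(x)$ for all $x$. By Nakayama's lemma, applied to the cokernel, $V\otimes\mathcal O_{\mathcal M}\to E$ is surjective. The universal property gives $\Phi$.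

**Step 2: $\Phi$ is a closed topological embedding.** The point $\Phi(x)$ is the quotient $V\to E(x)$. Let $x\ne y$. Since $E(y)\ne0$, by (E2) some $s\in V$ maps to $0$ in $E(x)$ but not in $E(y)$. So the kernels differ and $\Phi$ is injective. An injective continuous map from a compact space to a Hausdorff space is a closed embedding.

**Step 3: $\Phi^*$ maps $\mathfrak m_{\Phi(x)}$ onto $\mathfrak m_x/\mathfrak m_x^2$.** Here jets of sections become cotangent vectors. Fix $x$, put $V''=\ker(V\to E(x))$, and let $V'$ be a graded complement. Choose homogeneous bases $e_i$ of $V'$ and $s_\beta$ of $V''$. The $e_i$ give a basis of $E(x)$, so they form a frame of $E$ near $x$. For $s\in V''$ write $s=\sum_if_i(s)e_i$; then $f_i(s)\in\mathfrak m_x$. By (1), the functions $f_i(s_\beta)$ are the pullbacks of the big-cell coordinates $X_{i\beta}$, and these vanish at $\Phi(x)$.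

Let $g\in\mathfrak m_x$ be homogeneous. By (E1) there is a homogeneous $s\in V$ with $s\equiv ge_1\bmod\mathfrak m_x^2E_x$. Then $s$ vanishes in $E(x)$, so $s\in V''$. Comparing coefficients of $e_1$ gives $f_1(s)\equiv g\bmod\mathfrak m_x^2$. Since $f_1$ is $\mathbb C$-linear on $V''$, $f_1(s)$ is a $\mathbb C$-linear combination of the $f_1(s_\beta)$, hence lies in $\Phi^*(\mathfrak m_{\Phi(x)})$.

**Step 4: from cotangent spaces to structure sheaves.** The goal is that $\Phi^*$ is onto on stalks; the tool is an inverse function theorem. We first identify $\mathfrak m_x/\mathfrak m_x^2$. Since $\mathcal J_0\subset\mathcal J^2\subset\mathfrak m_x^2$, its even part is $I_x/I_x^2$. The odd part of $\mathfrak m_x^2$ consists of sums of products of an even element of $\mathfrak m_x$ with an odd element, so the odd part of the quotient is $\mathcal F_x/I_x\mathcal F_x=\mathcal F(x)$. The dimension is $n|m$.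

By Step 3 choose germs $U_1,\dots,U_n$ (even) and $\Xi_1,\dots,\Xi_m$ (odd) in $\mathfrak m_{\Phi(x)}$ whose pullbacks $u_i,\xi_j$ form a basis of $\mathfrak m_x/\mathfrak m_x^2$. They define a morphism $H=(U,\Xi)$ from a neighborhood of $\Phi(x)$ in $\mathbb G$ to $\mathbb C^{n|m}$. Put $h=H\circ\Phi$; its components are $(u,\xi)$.

We claim that $h$ is an isomorphism from a neighborhood of $x$ onto an open subset of $\mathbb C^{n|m}$. The reductions of the $u_i$ form a basis of $I_x/I_x^2$, so the reduction of $h$ is a local biholomorphism at $x$ by the classical inverse function theorem. The classes of the $\xi_j$ form a basis of $\mathcal F(x)$, hence a frame of $\mathcal F$ near $x$. So $h^*$ induces isomorphisms in degrees $0$ and $1$ of the graded sheaves associated with the filtrations by powers of the odd ideals. Both graded sheaves are exterior algebras on their degree-one parts, so $h^*$ induces isomorphisms in all degrees. The filtrations are finite, so $h^*$ is an isomorphism near $x$.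

On stalks $h^*=\Phi^*\circ H^*$ is onto, hence $\Phi^*:\mathcal O_{\mathbb G,\Phi(x)}\to\mathcal O_{\mathcal M,x}$ is onto. By Step 2, $(\Phi_*\mathcal O_{\mathcal M})_{\Phi(x)}=\mathcal O_{\mathcal M,x}$, and the stalks of $\Phi_*\mathcal O_{\mathcal M}$ outside the image vanish. So $\mathcal O_{\mathbb G}\to\Phi_*\mathcal O_{\mathcal M}$ is surjective. $\square$

**Proof of Proposition 1.** View $\mathcal O_{\mathcal M}$ as an $\mathcal O_X$-module through $\pi$. On $\mathcal J^k/\mathcal J^{k+1}\cong\Lambda^k\mathcal F$ this is the usual module structure, because $\pi(f)\equiv f$ modulo $\mathcal J$. So $\mathcal O_{\mathcal M}$ is a finite successive extension of locally free $\mathcal O_X$-modules of finite rank, hence itself locally free of finite rank. As an $\mathcal O_X$-module, $L_k=Q(k)$ with $Q=\mathcal O_{\mathcal M}$. Since $\pi(I_x)\subset\mathfrak m_x$, we have $I_x^2L_{k,x}\subset\mathfrak m_x^2L_{k,x}$. Apply Lemma 2 to $Q$, with $Z$ the subspace defined by $I_x^2$ or a disjoint union of two such subspaces; the lengths are at most $2(n+1)$. For $k\gg0$ the space $H^0(X,L_k)$ surjects onto $L_{k,x}/I_x^2L_{k,x}$,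 hence onto $L_{k,x}/\mathfrak m_x^2L_{k,x}$, and likewise for pairs of points. So (E1) and (E2) hold, and Proposition 3 applies. $\square$

What changes in general? We used $\pi$ exactly once, to extend $\mathcal O_X(k)$ to $\mathcal M$. The sensible attempt is to extend it without $\pi$.

## 4. A non-projected plane on which $\mathcal O(k)$ does not extend

Let $X=\mathbb P^2$, let $K=\mathcal O(-3)$ be its canonical bundle, and let $\mathcal F=\mathcal O(-1)\oplus\mathcal O(-2)$, so that $\Lambda^2\mathcal F\cong K$. Contraction gives $T_X\otimes K\cong\Omega^1_X$, so $H^1(X,T_X\otimes\Lambda^2\mathcal F)\cong H^1(X,\Omega^1_X)\cong\mathbb C$. Choose a nonzero class $\omega$ in it, represented by a cocycle $\omega_{ij}$ on the standard affine cover $U_0,U_1,U_2$.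

**Gluing.** Write sections of $\Lambda^\bullet\mathcal F$ as triples $(f,\psi,\lambda)$ with $f\in\mathcal O_X$, $\psi\in\mathcal F$, $\lambda\in\Lambda^2\mathcal F$. Glue the copies of $\Lambda^\bullet\mathcal F$ over the $U_i$ by
$$(f,\psi,\lambda)_j=(f,\psi,\lambda+\omega_{ij}(f))_i .\tag{2}$$
Since $\omega_{ij}$ is a derivation into $\Lambda^2\mathcal F$ and
$$(f,\psi,\lambda)(g,\chi,\mu)=(fg,\;f\chi+g\psi,\;f\mu+g\lambda+\psi\wedge\chi),$$
the gluing maps are algebra automorphisms. Their composition adds the $\omega$'s, so the cocycle condition holds. We get a supermanifold $\mathcal M$ of dimension $2|2$ with reduced space $\mathbb P^2$ and fermionic sheaf $\mathcal F$.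

**The obstruction.** Suppose $L$ is a rank-$1|0$ bundle on $\mathcal M$ with $L/\mathcal JL\cong\mathcal O_X(k)$. The kernel of $L_0\to\mathcal O_X(k)$ is $(\mathcal JL)_0\cong\Lambda^2\mathcal F\otimes\mathcal O_X(k)$, a coherent $\mathcal O_X$-module, and $U_i$ is Stein. So the frame of $\mathcal O_X(k)$ on $U_i$ lifts to an even section of $L$, which is a frame by Nakayama's lemma. Hence the transition functions $g_{ij}$ of $\mathcal O_X(k)$ lift to a cocycle of even units of $\mathcal O_{\mathcal M}$.

Compare with the naive lifts $\tilde g_{ij}=(g_{ij},0,0)_i$. By (2), $(g_{jk},0,0)_j=(g_{jk},0,\omega_{ij}(g_{jk}))_i$, so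
$$\tilde g_{ij}\,\tilde g_{jk}\,\tilde g_{ik}^{-1}=\Bigl(1,\,0,\,\frac{\omega_{ij}(g_{jk})}{g_{jk}}\Bigr)_i=\bigl(1,0,\langle\omega_{ij},\,d\log g_{jk}\rangle\bigr).$$
Any other even lift is $\tilde g_{ij}\cdot(1,0,c_{ij})$, which changes the third entry by the coboundary of $c$. So the cup product of $\omega$ with $[d\log g_{jk}]\in H^1(\Omega^1_X)$ must vanish in $H^2(X,\Lambda^2\mathcal F)=H^2(X,K)\cong\mathbb C$. But $[d\log g_{jk}]$ is $k$ times the class of $\mathcal O(1)$, which spans $H^1(\Omega^1_X)=\mathbb C$. By Serre duality the pairing $H^1(\Omega^1_X)\times H^1(T_X\otimes K)\to H^2(K)$ is perfect. Since $\omega\ne0$, we get $k=0$.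

**Consequences.** No $\mathcal O_X(k)$ with $k\ne0$ extends to $\mathcal M$. In particular $\mathcal M$ is non-projected, since a projection would extend all of them. Moreover $\mathcal M$ embeds in no Grassmannian of $1|0$-dimensional quotients. Such an embedding comes from a rank-$1|0$ quotient $V\otimes\mathcal O_{\mathcal M}\to L$, and $L/\mathcal JL$ is a line bundle on $\mathbb P^2$, hence $\mathcal O_X$ by what we proved. Odd vectors of $V$ vanish in $L(x)$, and even ones act through $V_0\to H^0(\mathbb P^2,\mathcal O)=\mathbb C$. So the kernel of $V\to L(x)$ does not depend on $x$, and the map is constant on points. A change of parity gives the same for $0|1$.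

So line bundles fail, and bundles of higher rank are needed. For non-projected $\mathcal M$ of dimension $2|2$ over $\mathbb P^2$, a known result stated with the problem uses $\mathrm{Sym}^k\mathcal T_{\mathcal M}$ for $k\gg0$, which gives embeddings into Grassmannians of $2k|2k$-dimensional quotients. For general $\mathcal M$ the tangent sheaf need not be positive: on a complex torus, viewed as a supermanifold of dimension $n|0$ with $n\ge1$, $\mathrm{Sym}^k\mathcal T$ is trivial and its sections separate no points. We need another source of bundles.

## 5. A split supermanifold with purely odd fibers over $\mathcal M$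

The obstruction in Section 4 lives in $H^1(X,T_X\otimes\Lambda^2\mathcal F)$, and we cannot change $\mathcal F$. But we can enlarge it. Suppose $\iota:\mathcal F\hookrightarrow\mathcal F'$ is a subbundle of a very positive bundle. The image of $\omega$ in $H^1(X,T_X\otimes\Lambda^2\mathcal F')$ is then zero, for want of cohomology.

Let us see what this buys in the example. Take $\mathcal F'=\mathcal O(1)^{\oplus4}$. The bundle $\mathcal F^*(1)=\mathcal O(2)\oplus\mathcal O(3)$ is globally generated, and Section 6 will show that four general sections generate it, which gives $\iota$. By the Euler sequence $0\to\mathcal O\to\mathcal O(1)^3\to T_X\to0$, the space $H^1(T_X(2))$ lies between $H^1(\mathcal O(3))^3=0$ and $H^2(\mathcal O(2))=0$, so it vanishes. Hence there are $\tau_i\in(T_X\otimes\Lambda^2\mathcal F')(U_i)$ with $\tau_j-\tau_i=(\Lambda^2\iota)\,\omega_{ij}$. Define on $U_i$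
$$(f,\psi,\lambda)_i\longmapsto f+\iota(\psi)+\tau_i(f)+\Lambda^2\iota(\lambda)\in\Lambda^\bullet\mathcal F'/(\text{degree}\ge3).$$
This is an algebra homomorphism because $\tau_i$ is a derivation. The formulas agree on overlaps: by (2) we need $\tau_i(f)+\Lambda^2\iota(\omega_{ij}(f))=\tau_j(f)$, which is the choice of $\tau$. So, up to degree $2$, we have a homomorphism from $\mathcal O_{\mathcal M}$ to the sheaf of a *split* supermanifold.

The general idea is now visible. We build a morphism $p:\mathcal M'\to\mathcal M$ from a split supermanifold, with $p$ the identity on $X$. Line bundles $\mathcal O_X(k)$ extend to $\mathcal M'$, since it is split. If moreover $p$ is locally a projection $\mathcal M\times\mathbb C^{0|n}\to\mathcal M$, their pushforwards are *vector bundles* on $\mathcal M$, of rank equal to the rank of $\Lambda[\eta_1,\dots,\eta_n]$, and they inherit positivity. Here is what this gives.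

**Theorem A (the conjecture).** If $X$ is projective, then $\mathcal M$ has a closed embedding into a super Grassmannian. If $n\ge1$, it embeds in the Grassmannian of $2^{n-1}|2^{n-1}$-dimensional quotients of some finite-dimensional $V$. If $n=0$, quotients of dimension $1|0$ suffice.

**Theorem B.** If $X$ is projective, then for every $d\gg0$ there is a morphism $p:\mathcal M'\to\mathcal M$ that is the identity on $X$, where $\mathcal M'=(X,\Lambda^\bullet(\mathcal O_X(d)^{\oplus(m+n)}))$ is split, and locally on $X$, $\mathcal O_{\mathcal M'}\cong\mathcal O_{\mathcal M}\otimes\Lambda[\eta_1,\dots,\eta_n]$ as $\mathcal O_{\mathcal M}$-algebras.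

**Theorem C.** (i) $\mathcal M$ embeds in a super Grassmannian if and only if $\mathcal M_{red}$ is projective. (ii) If $\mathcal M_{red}$ is projective, every coherent $\mathcal O_{\mathcal M}$-module is a quotient of a locally free $\mathcal O_{\mathcal M}$-module of finite rank.

In Theorem A neither projectedness nor positivity of $\mathcal T_{\mathcal M}$ is assumed, and no minimality of the rank is claimed. From now on $X$ is projective.

## 6. Embedding the fermionic sheaf in a positive bundle

This section constructs $\iota:\mathcal F\hookrightarrow\mathcal F'$. Choose $d$ such that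

- (a) $\mathcal F^*(d)$ is globally generated;
- (b) $H^1(X,T_X(jd))=0$ and $H^1(X,\mathcal F^*(jd))=0$ for $2\le j\le m+n$.

By Serre's theorems all $d\gg0$ qualify. Put $W=H^0(X,\mathcal F^*(d))$ and $R=m+n$.

**Claim.** General $s_1,\dots,s_R\in W$ generate $\mathcal F^*(d)$ at every point of $X$.

If $m=0$ there is nothing to prove, so let $m\ge1$. Fix $x$. By (a), the linear map $W^R\to\mathrm{Hom}(\mathbb C^R,\mathcal F^*(d)(x))$ is surjective. The $m\times R$ matrices of rank at most $m-1$ have codimension $R-m+1=n+1$. So the tuples that fail to generate at $x$ form a closed subset of $W^R$ of codimension $n+1$. As $x$ varies, the evaluation maps form a surjection of vector bundles, so the set of pairs $(x,(s_i))$ for which $(s_i)$ fails at $x$ is a closed analytic subset of $X\times W^R$, locally trivial over $X$, of dimension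
$$n+R\dim W-(n+1)=R\dim W-1 .$$
Its image in $W^R$ is closed because $X$ is compact, and it has measure zero because it is the image of an analytic set of dimension less than $\dim W^R$. So its complement is open and dense. This proves the claim, and it explains the number $m+n$: we need $n$ more sections than the rank to beat the dimension of $X$.

Dualize the surjection $\mathcal O_X^R\to\mathcal F^*(d)$ and twist by $\mathcal O_X(d)$. The result is a fiberwise injective map
$$\iota:\mathcal F\hookrightarrow\mathcal F':=\mathcal O_X(d)^{\oplus(m+n)}\tag{3}$$
whose cokernel is locally free of rank $n$. Put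
$$\mathcal A=\Lambda^\bullet\mathcal F',\qquad\mathcal J'=\bigoplus_{j\ge1}\Lambda^j\mathcal F',\qquad\mathcal A_k=\mathcal A/\mathcal J'^{k+1},$$
and note that $\Lambda^j\mathcal F'\cong\mathcal O_X(jd)^{\oplus\binom{m+n}{j}}$.

## 7. Lifting $\mathcal O_{\mathcal M}\to\Lambda^\bullet\mathcal F'$ degree by degree

**Proposition 4.** There is a homomorphism of sheaves of superalgebras $\varphi:\mathcal O_{\mathcal M}\to\mathcal A$ inducing the identity $\mathcal O_X\to\mathcal A/\mathcal J'=\mathcal O_X$ and $\iota:\mathcal J/\mathcal J^2\to\mathcal J'/\mathcal J'^2=\mathcal F'$.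

We construct compatible $\varphi_k:\mathcal O_{\mathcal M}\to\mathcal A_k$ for $k=1,2,\dots$ and stop at $k=\max(1,m+n)$, where $\mathcal A_k=\mathcal A$.

**Step 1: the start.** Even elements of $\mathcal J$ lie in $\mathcal J^2$, and all odd elements lie in $\mathcal J$. Hence $\mathcal O_{\mathcal M}/\mathcal J^2=\mathcal O_X\oplus\mathcal F$ canonically, with even part $\mathcal O_X$, odd part $\mathcal F$ and $\mathcal F\cdot\mathcal F=0$. Let $\varphi_1$ be the composite
$$\mathcal O_{\mathcal M}\to\mathcal O_X\oplus\mathcal F\xrightarrow{(\mathrm{id},\,\iota)}\mathcal O_X\oplus\mathcal F'=\mathcal A_1 .$$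

**Step 2: homomorphisms are determined by coordinates.** This is needed to recognize local lifts. Let $U$ be a small open set with coordinates $z_i$ and an isomorphism $\mathcal O_{\mathcal M}|_U\cong\mathcal O_U\otimes\Lambda[\theta_1,\dots,\theta_m]$. Let $\Psi,\Psi':\mathcal O_{\mathcal M}|_U\to\mathcal A_k|_U$ be homomorphisms that induce the identity on $\mathcal O_U$ modulo odd ideals and agree on all $z_i$ and $\theta_j$. We claim $\Psi=\Psi'$. It suffices to compare them on a germ $f\in\mathcal O_{U,x}$. For each $N$ write $f=P(z)+\sum_{|\alpha|=N}(z-z(x))^\alpha g_\alpha$ with $P$ a polynomial. Since $\Psi(z_i-z_i(x))\in I_x+\mathcal J'$ and $\mathcal J'^{k+1}=0$ in $\mathcal A_k$, for $N>k$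
$$\Psi(f)-\Psi'(f)=\sum_\alpha\Psi\bigl((z-z(x))^\alpha\bigr)\bigl(\Psi(g_\alpha)-\Psi'(g_\alpha)\bigr)\in(I_x+\mathcal J')^N\mathcal A_{k,x}\subset I_x^{N-k}\mathcal A_{k,x}.$$
The stalk $\mathcal A_{k,x}$ is a finitely generated module over the Noetherian local ring $\mathcal O_{X,x}$, so $\bigcap_NI_x^{N-k}\mathcal A_{k,x}=0$ by Krull's theorem.

**Step 3: local lifts exist.** Let $\varphi_k$ be given, and let $U$ be as in Step 2. Write $\varphi_k(z_i)=z_i+\nu_i$ with $\nu_i\in\mathcal J'/\mathcal J'^{k+1}$ even. Lift $\nu_i$ to an even $\tilde\nu_i\in\mathcal J'/\mathcal J'^{k+2}$ and $\varphi_k(\theta_j)$ to an odd $\tilde\Theta_j\in\mathcal A_{k+1}$; this is possible because $\mathcal A$ is the direct sum of its homogeneous parts. The Taylor formula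
$$f\longmapsto\sum_\alpha\frac1{\alpha!}\,\partial^\alpha f\;\tilde\nu^{\,\alpha}$$
is a finite sum, since the $\tilde\nu_i$ are nilpotent. By the Leibniz rule, and because the $\tilde\nu_i$ commute, it is an algebra homomorphism $\mathcal O_U\to(\mathcal A_{k+1})_0$. Since the odd elements $\tilde\Theta_j$ anticommute and have square zero, it extends by $\theta_j\mapsto\tilde\Theta_j$ to a homomorphism $\mathcal O_{\mathcal M}|_U\to\mathcal A_{k+1}|_U$. Its reduction to $\mathcal A_k$ sends $z_i$ to $z_i+\nu_i$ and $\theta_j$ to $\varphi_k(\theta_j)$. By Step 2 this reduction is $\varphi_k$.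

**Step 4: the difference of two lifts.** Let $j=k+1\ge2$, with $j\le m+n$. The kernel $\Lambda^j\mathcal F'$ of $\mathcal A_{k+1}\to\mathcal A_k$ has square zero and is killed by $\mathcal J'$. Write $\bar a$ for the image of $a\in\mathcal O_{\mathcal M}$ in $\mathcal O_X$. If $\Psi,\Psi'$ are two lifts of $\varphi_k$ and $\delta=\Psi-\Psi'$, then $\delta(ab)=\Psi(a)\delta(b)+\delta(a)\Psi'(b)$. So $\delta:\mathcal O_{\mathcal M}\to\Lambda^j\mathcal F'$ is a parity-preserving $\mathbb C$-linear map with
$$\delta(ab)=\bar a\,\delta(b)+\delta(a)\,\bar b.\tag{4}$$
Conversely, let $\Psi'$ be a lift and let $\delta$ satisfy (4). Then $\Psi'+\delta$ is multiplicative, because $\delta(a)\delta(b)=0$, and it is unital, because (4) gives $\delta(1)=2\delta(1)$. So it is again a lift. Let $\mathcal D_j$ be the sheaf of all such $\delta$. We now compute it.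

**Step 5: $j$ even.** Then $\Lambda^j\mathcal F'$ is even, so $\delta$ vanishes on odd elements. By (4) it vanishes on products of two odd elements, since $\bar a=0$ for odd $a$. Hence it vanishes on $\mathcal J_0$, and it is induced by a $\mathbb C$-derivation $D:\mathcal O_X\to\Lambda^j\mathcal F'$. Conversely, for any $D$ the map $\delta(a)=D(\bar a)$ preserves parity and satisfies (4).

Locally $D=\sum_iD(z_i)\,\partial_{z_i}$. The difference of the two sides is a derivation that kills polynomials in $z$. Writing a germ as in Step 2, it maps every germ at $x$ into $\bigcap_NI_x^{N-1}\Lambda^j\mathcal F'_x=0$. Therefore $\mathcal D_j\cong T_X\otimes\Lambda^j\mathcal F'$.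

**Step 6: $j$ odd.** Then $\Lambda^j\mathcal F'$ is odd, so $\delta$ vanishes on even elements, and (4) gives $\delta(ab)=\bar a\,\delta(b)$ for $a$ even and $b$ odd. The odd part of $\mathcal J^2$ consists of sums of products of an even element of $\mathcal J$ with an odd element. There $\bar a=0$, so $\delta$ vanishes on it. The odd part of $\mathcal O_{\mathcal M}$ modulo the odd part of $\mathcal J^2$ is $\mathcal F$, so $\delta$ induces an $\mathcal O_X$-linear map $\mathcal F\to\Lambda^j\mathcal F'$.

Conversely, let $\gamma:\mathcal F\to\Lambda^j\mathcal F'$ be $\mathcal O_X$-linear, and let $\delta(a)$ be $\gamma$ of the class of the odd part of $a$. For $a,b$ both even, both sides of (4) are $0$. For one even and one odd, (4) is the linearity of $\gamma$. For $a,b$ both odd, $ab$ is even and $\bar a=\bar b=0$, so both sides are $0$. Therefore $\mathcal D_j\cong\mathcal Hom_{\mathcal O_X}(\mathcal F,\Lambda^j\mathcal F')=\mathcal F^*\otimes\Lambda^j\mathcal F'$.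

**Step 7: global lifts.** By Steps 3 and 4, the lifts of $\varphi_k$ form a sheaf of sets that is locally nonempty and on which $\mathcal D_j$ acts simply transitively, that is, a $\mathcal D_j$-torsor. The differences of local lifts form a $1$-cocycle with values in $\mathcal D_j$. If $H^1(X,\mathcal D_j)=0$, the local lifts can be corrected, after a refinement of the cover, so that they agree on overlaps. By Steps 5 and 6, $\mathcal D_j$ is a direct sum of copies of $T_X(jd)$ or of $\mathcal F^*(jd)$, with $2\le j\le m+n$. So $H^1(X,\mathcal D_j)=0$ by (b), and there is a global lift $\varphi_{k+1}$. The induction reaches $\mathcal A$. $\square$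

## 8. $\Lambda^\bullet\mathcal F'$ is locally free over $\mathcal O_{\mathcal M}$

So far we only used that $\iota$ exists. Fiberwise injectivity now enters: it makes the morphism $(\mathrm{id},\varphi)$ locally a product with $\mathbb C^{0|n}$.

**Proof of Theorem B.** Let $d$ satisfy (a) and (b). On a small $U$ let $f_j=\theta_j\bmod\mathcal J^2$, a frame of $\mathcal F$. Since the cokernel of $\iota$ is locally free of rank $n$, we can choose $\eta_1,\dots,\eta_n\in\mathcal F'(U)$ such that the $\iota(f_j)$ and the $\eta_l$ together form a frame of $\mathcal F'$. Consider the superalgebra homomorphism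
$$\mathcal O_{\mathcal M}|_U\otimes\Lambda[\eta_1,\dots,\eta_n]\to\mathcal A|_U,\qquad a\otimes\eta^I\mapsto\varphi(a)\,\eta^I.\tag{5}$$
Filter the source by the powers of the ideal generated by all $\theta_j$ and $\eta_l$, and the target by the powers of $\mathcal J'$. The map respects these filtrations, because $\varphi(\theta_j)$ is odd and so lies in $\mathcal J'$. The associated graded sheaves are $\Lambda^\bullet(\mathcal F\oplus\mathcal O_U^n)$ and $\Lambda^\bullet\mathcal F'$. In degree $0$ the induced map is the identity of $\mathcal O_U$. In degree $1$ it sends $f_j$ to $\iota(f_j)$ and $\eta_l$ to $\eta_l$, so it is an isomorphism. In degree $k$ it is the $k$-th exterior power of this isomorphism. The filtrations are finite, so (5) is an isomorphism. With $\mathcal M'=(X,\mathcal A)$ and $p=(\mathrm{id},\varphi)$ this is Theorem B. $\square$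

For $k\in\mathbb Z$ put
$$E_k:=\mathcal A\otimes_{\mathcal O_X}\mathcal O_X(k),$$
where the tensor product uses the inclusion $\mathcal O_X\subset\mathcal A$, and regard $E_k$ as an $\mathcal O_{\mathcal M}$-module through $\varphi$. This is the pushforward under $p$ of the extension of $\mathcal O_X(k)$ to $\mathcal M'$. Locally $E_k\cong\mathcal A$ as $\mathcal A$-modules, so by (5) it is locally free over $\mathcal O_{\mathcal M}$ with frame $\eta^I$, $I\subset\{1,\dots,n\}$. Its rank is $2^{n-1}|2^{n-1}$ if $n\ge1$, and $1|0$ if $n=0$. In the example of Section 4 we have $n=2$, so the rank is $2|2$.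

## 9. Comparing the two module structures on $\mathcal A$

To imitate Proposition 1, Lemma 2 supplies sections of $E_k$ with prescribed jets *along the inclusion* $\mathcal O_X\subset\mathcal A$. Conditions (E1) and (E2) concern jets *along* $\varphi(\mathcal O_{\mathcal M})$. These differ. For a local example take $\mathcal M=\mathbb C^{2|0}$ and $\mathcal A=\mathcal O_{\mathbb C^2}\otimes\Lambda[\eta_1,\eta_2]$, with $\varphi(z_1)=z_1+\eta_1\eta_2$ and $\varphi(z_2)=z_2$, extended by Taylor's formula. Then $\mathcal A_0/\varphi(\mathfrak m_0)\mathcal A_0\cong\Lambda_{\mathbb C}[\eta_1,\eta_2]$, and $z_1$ maps to $-\eta_1\eta_2\ne0$. So $I_0\mathcal A_0\not\subset\varphi(\mathfrak m_0)\mathcal A_0$, whereas in Proposition 1 we had $\pi(I_x)\subset\mathfrak m_x$. The discrepancy is nilpotent, and that is enough.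

**Lemma 5.** For all $x\in X$,
$$I_x^{n+1}\mathcal A_x\subset\varphi(\mathfrak m_x)\mathcal A_x\qquad\text{and}\qquad I_x^{2n+2}\mathcal A_x\subset\varphi(\mathfrak m_x^2)\mathcal A_x.$$

**Proof.** By (5), $\mathcal A_x/\varphi(\mathfrak m_x)\mathcal A_x\cong\Lambda_{\mathbb C}[\eta_1,\dots,\eta_n]$. The composite $\mathcal A_x\to\Lambda_{\mathbb C}[\eta]\to\mathbb C$ kills $I_x$: if $f\in I_x$ had image $c\ne0$, then $f-c$, a unit of $\mathcal O_{X,x}\subset\mathcal A_x$, would map to $0$, which is impossible. So $I_x$ maps into the ideal $(\eta)$ of $\Lambda_{\mathbb C}[\eta]$. Since $(\eta)^{n+1}=0$, the first inclusion follows. Elements of $I_x$ are even, hence central, so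
$$I_x^{2n+2}\mathcal A_x\subset I_x^{n+1}\varphi(\mathfrak m_x)\mathcal A_x=\varphi(\mathfrak m_x)\,I_x^{n+1}\mathcal A_x\subset\varphi(\mathfrak m_x^2)\mathcal A_x.\qquad\square$$

The exponents matter only in that they do not depend on $x$: Lemma 2 handles jets of any fixed order uniformly in $x$.

## 10. Sections of $E_k$ embed $\mathcal M$

**Proof of Theorem A.** We check (E1) and (E2) for $E=E_k$ with $k\gg0$. As an $\mathcal O_X$-module through $\mathcal O_X\subset\mathcal A$, the sheaf $\mathcal A$ is coherent and $E_k=\mathcal A(k)$. Apply Lemma 2 to $Q=\mathcal A$, with $Z$ the subspace defined by $I_x^{2n+2}$, or the disjoint union of two such subspaces at points $x\ne y$. Since $\mathcal O_{X,x}/I_x^{2n+2}$ is the space of polynomials of degree at most $2n+1$ in $n$ variables, the lengths are at most $2\binom{3n+1}{n}$, independently of the points. So for some $k$ the finite-dimensional graded space $V=H^0(X,E_k)$ surjects onto $E_x/I_x^{2n+2}E_x$ for all $x$, and onto $E_x/I_x^{2n+2}E_x\oplus E_y/I_y^{2n+2}E_y$ for all $x\ne y$. Since $E_x\cong\mathcal A_x$ as $\mathcal A_x$-modules, Lemma 5 gives $I_x^{2n+2}E_x\subset\mathfrak m_x^2E_x\subset\mathfrak m_xE_x$.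 Hence $V$ surjects onto $E_x/\mathfrak m_x^2E_x$, which is (E1), and onto $E(x)\oplus E(y)$, which is (E2).

Since $X$ is compact and $E$ has nonzero rank, Proposition 3 gives a closed embedding of $\mathcal M$ into the Grassmannian of quotients of $V$ whose dimension is the rank of $E_k$. By Section 8 this is $2^{n-1}|2^{n-1}$ if $n\ge1$, and $1|0$ if $n=0$. So the conjecture is true. $\square$

## 11. The converse, and resolving coherent modules by vector bundles

**Proof of Theorem C (i).** "If" is Theorem A. Conversely, let $\mathcal M\hookrightarrow\mathbb G(a|b;V)$ be a closed embedding. The surjection $\mathcal O_{\mathbb G}\to\mathcal O_{\mathcal M}$ maps the ideal generated by odd elements into the ideal generated by odd elements. On passing to quotients, $\mathcal O_{\mathbb G_{red}}\to\mathcal O_{\mathcal M_{red}}$ is still surjective. So $\mathcal M_{red}$ is a closed submanifold of $\mathbb G_{red}=Gr(a,V_0)\times Gr(b,V_1)$, which is projective. Hence $\mathcal M_{red}$ is projective. $\square$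

**Proof of Theorem C (ii).** Let $Q$ be a coherent $\mathcal O_{\mathcal M}$-module. We generate $E_k\otimes_{\mathcal O_{\mathcal M}}Q$ by global sections and then remove $E_k$ by contracting with its dual.

**Step 1: $E_k\otimes Q$ is globally generated for $k\gg0$.** The sheaf $\mathcal R=\mathcal A\otimes_{\mathcal O_{\mathcal M}}Q$ is locally a finitely presented $\mathcal A$-module. Since $\mathcal A$ is locally free of finite rank over $\mathcal O_X\subset\mathcal A$, $\mathcal R$ is a coherent $\mathcal O_X$-module, and $\mathcal R(k)=E_k\otimes_{\mathcal O_{\mathcal M}}Q$. By Lemma 2, applied to $\mathcal R$ and the subspaces defined by $I_x^{n+1}$, for $k\gg0$ and all $x$ the finite-dimensional graded space $W=H^0(X,\mathcal R(k))$ surjects onto $\mathcal R(k)_x/I_x^{n+1}\mathcal R(k)_x$. By Lemma 5, $I_x^{n+1}\mathcal R(k)_x\subset\mathfrak m_x\mathcal R(k)_x$, where $\mathfrak m_x$ acts through $\varphi$. So $W$ surjects onto $\mathcal R(k)_x/\mathfrak m_x\mathcal R(k)_x$. Since $\mathcal R(k)_x=(E_k\otimes Q)_x$ is finitely generated over $\mathcal O_{\mathcal M,x}$, Nakayama's lemma shows that $W$ generates $E_k\otimes Q$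 over $\mathcal O_{\mathcal M}$.

**Step 2: contraction.** Let $E_k^\vee=\mathcal Hom_{\mathcal O_{\mathcal M}}(E_k,\mathcal O_{\mathcal M})$, taken with respect to the right module structure (which supercommutativity makes equivalent to the left one). For $\lambda\in E_k^\vee$ let $\lambda\otimes1:E_k\otimes Q\to Q$ be $e\otimes q\mapsto\lambda(e)q$. It is well defined since $\lambda(ea)q=\lambda(e)\,aq$. Consider the even map
$$E_k^\vee\otimes_{\mathbb C}W\to Q,\qquad\lambda\otimes w\mapsto(\lambda\otimes1)(w).$$
It is $\mathcal O_{\mathcal M}$-linear because $(a\lambda)\otimes1=a(\lambda\otimes1)$.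

**Step 3: the contraction is surjective.** Locally let $e=\eta^\emptyset$, an even element of the frame of $E_k$, and let $e^\vee$ be the functional with $e^\vee(e)=1$ that vanishes on the other frame elements. It is even, so $e^\vee\otimes1$ is $\mathcal O_{\mathcal M}$-linear without signs. For $q\in Q$ write, by Step 1, $e\otimes q=\sum_ia_iw_i$ with $w_i\in W$ and $a_i\in\mathcal O_{\mathcal M}$. Applying $e^\vee\otimes1$ gives
$$q=\sum_ia_i\,(e^\vee\otimes1)(w_i),$$
which lies in the image. Since $E_k^\vee\otimes W$ is locally free of finite rank over $\mathcal O_{\mathcal M}$, this proves (ii). $\square$
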